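\title{Torsion-free abelian groups that do not split in polynomially bounded o-minimal structures}

\begin{abstract}
We construct polynomially bounded o-minimal expansions of the real field in which a two-dimensional abelian torsion-free definable group is not a direct sum of one-dimensional definable subgroups. This disproves a conjecture from \cite{TF}, in every dimension at least two. The group is an extension of the multiplicative group of positive reals by the additive group. Its cocycle is the coboundary $H$ of a function $F$ given by a generalized power series, and the structure is the real field expanded by $H$ alone. A splitting would make $F$ definable from $H$. For coefficients that are generic in the sense of Baire category, we build two models of the theory of $F$ on one field that differ by a nontrivial homomorphism from the multiplicative to the additive group. They have the same $H$, and definability of $F$ from $H$ would produce a definable logarithm.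
\end{abstract}

\section{Introduction}

Let $\mathcal{M}$ be an expansion of a real closed field $R=\langle R,+,\cdot,0,1,<\rangle$; \emph{definable} means definable in $\mathcal{M}$ with parameters. The structure $\mathcal{M}$ is \emph{o-minimal} if every definable subset of $R$ is a finite union of points and open intervals with endpoints in $R\cup\{\pm\infty\}$. It is \emph{polynomially bounded} if for every definable $f:R\to R$ there is $n\in\mathbb{N}$ with $|f(x)|\le x^n$ for all sufficiently large $x$. A \emph{definable group} is a group whose underlying set and operation are definable. The two basic examples are the additive group $R_a=\langle R,+,0\rangle$ and the multiplicative group $R_m=\langle R^{>0},\cdot,1\rangle$ of positive elements.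

Let $\mathcal{M}$ be o-minimal. The following facts are recalled in \cite{TF}. By Edmundo's theorem, every definably compact definable group of positive dimension has elements of finite order other than the identity; so a torsion-free definable group has no definably compact definable subgroup of positive dimension. If $\mathcal{M}$ is polynomially bounded, every one-dimensional torsion-free definable group is definably isomorphic to $R_a$ or to $R_m$. Strzebonski gave examples of abelian semialgebraic groups that are extensions of the circle group $S^1$ and are not definably isomorphic to direct sums of one-dimensional definable subgroups. The compact group $S^1$ takes part in these examples, and one may expect that nothing of the kind happens for torsion-free groups.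

\begin{quote}
\textbf{Conjecture} (\cite{TF}). \emph{If $\mathcal{M}$ is o-minimal and polynomially bounded, then every abelian torsion-free definable group is a direct sum of one-dimensional definable subgroups.}
\end{quote}

In dimension one there is nothing to prove. To see what the conjecture asks in dimension two, consider an exact sequence $0\to R_a\to G\to R_m\to 1$ of definable abelian groups and definable homomorphisms; $G$ is torsion-free because both ends are. Choose a definable section $\sigma$ of $G\to R_m$. Every element of $G$ is uniquely $\sigma(x)+u$ with $x\in R_m$, $u\in R_a$, and in the coordinates $(x,u)$ the operation reads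
\[
(x,u)*(y,v)=(xy,\;u+v+H(x,y)),\qquad H(x,y)=\sigma(x)+\sigma(y)-\sigma(xy).
\]
Since $R_a$ is divisible, the sequence splits as a sequence of abstract groups: there is $F:R^{>0}\to R$ such that $x\mapsto(x,F(x))$ is a homomorphism, that is,
\[
H(x,y)=F(xy)-F(x)-F(y).
\]
If $F$ is definable, then $G$ is the direct sum of the graph of $F$ and $R_a$. The question is thus whether $F$ can be recovered definably from its coboundary $H$.

Take $R=\mathbb{R}$ and $F$ differentiable. Differentiating in $y$ at $y=1$ gives $xF'(x)=\partial_yH(x,1)+F'(1)$. So $H$ defines $xF'(x)$, and $F$ is one integration away. If $xF'(x)$ is a finite sum $\sum_i a_ix^{\alpha_i}$ with nonzero rational exponents, then $F(x)=\sum_i(a_i/\alpha_i)x^{\alpha_i}+\text{const}$ is semialgebraic and $G$ splits. Only the exponent $0$ integrates to something new, namely a logarithm, and a logarithm has coboundary $0$. This supports the conjecture, and it also shows where to look for a counterexample: since $(x^\alpha-1)/\alpha\to\log x$ as $\alpha\to0$, a function built from infinitely many exponents tending to $0$ can be changed by something close to a multiple of $\log$ while its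 coboundary hardly changes.

Let $\overline{\mathbb{R}}$ be the ordered field of real numbers, and from now on let $R_a$ and $R_m$ be taken over $\mathbb{R}$. Let $\ell^1$ be the Banach space of real sequences $c=(c_n)_{n\ge1}$ with $\|c\|=\sum_n|c_n|<\infty$, and put $\alpha_n=2^{-n}$. For $c\in\ell^1$ define $F_c:\mathbb{R}\to\mathbb{R}$ and $H_c:\mathbb{R}^2\to\mathbb{R}$ by
\[
F_c(x)=
\begin{cases}
\sum_{n\ge1}c_n\,(x^{\alpha_n}-1) & (x\ge1),\\
-F_c(1/x) & (0<x<1),\\
0 & (x\le0),
\end{cases}
\]
\[
H_c(x,y)=
\begin{cases}
F_c(xy)-F_c(x)-F_c(y) & (x,y>0),\\
0 & \text{otherwise}.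
\end{cases}
\]
Let $\mathcal{M}_c=(\overline{\mathbb{R}},H_c)$, and let $G_c$ be the set $\mathbb{R}^{>0}\times\mathbb{R}$ with the operation
\[
(x,u)*(y,v)=(xy,\;u+v+H_c(x,y)).
\]

\begin{theorem}\label{thm:main}
For every $c\in\ell^1$, the structure $\mathcal{M}_c$ is o-minimal and polynomially bounded, and $G_c$ is a two-dimensional abelian torsion-free group definable in $\mathcal{M}_c$. There is a comeager (hence nonempty and dense) set $\mathcal{G}\subseteq\ell^1$ such that for every $c\in\mathcal{G}$ the group $G_c$ is not a direct sum of one-dimensional $\mathcal{M}_c$-definable subgroups.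
\end{theorem}

\begin{corollary}\label{cor:main}
For $c\in\mathcal{G}$ and all $i,j\ge0$, the group $G_c\times R_a^i\times R_m^j$ is not a direct sum of one-dimensional $\mathcal{M}_c$-definable subgroups.
\end{corollary}

The group in the corollary is abelian, torsion-free, definable in $\mathcal{M}_c$ and of dimension $2+i+j$. So the conjecture is false, already over $\mathbb{R}$ and in every dimension at least two. The set $\mathcal{G}$ comes from a Baire category argument, and no particular $c\in\mathcal{G}$ is exhibited.

Section~\ref{sec:groups} reduces the theorem to the statement that $F_c$ is not definable in $\mathcal{M}_c$. Section~\ref{sec:criterion} reduces this statement to the existence of two suitable models of one theory, and shows on the smallest examples where they come from. Sections~\ref{sec:perturb}--\ref{sec:residue} supply three independent tools, which are combined in Section~\ref{sec:models}. Section~\ref{sec:higher} proves the corollary.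

\section{Background}\label{sec:background}

For a structure $N$, $\mathrm{Th}(N)$ is the set of sentences without parameters that hold in $N$; any two models of $\mathrm{Th}(N)$ satisfy the same sentences. For $A\subseteq N$, \emph{$A$-definable} means definable with parameters from $A$, and $\mathrm{dcl}(A)$ is the set of $a\in N$ such that $\{a\}$ is $A$-definable. We write $N'\preceq N$ if $N'$ is an elementary substructure of $N$: a formula with parameters in $N'$ holds in $N'$ if and only if it holds in $N$. We use the following standard facts about an o-minimal expansion $N$ of a real closed field.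

\begin{enumerate}
\item[(O1)] \emph{Monotonicity.} If $f:N\to N$ is $A$-definable, there are finitely many points of $\mathrm{dcl}(A)$ such that on each of the open intervals into which they cut $N$, the function $f$ is either constant, or strictly monotone and continuous. In particular $\lim_{z\to\infty}f(z)$ exists in $N\cup\{\pm\infty\}$.
\item[(O2)] \emph{Differentiability.} A definable $f:N\to N$ is $C^1$ outside a finite set.
\item[(O3)] \emph{Definable choice.} If $S\subseteq N^{m+n}$ is $A$-definable with projection $S'\subseteq N^m$, there is an $A$-definable map $S'\to N^n$ whose graph lies in $S$. Consequently $\mathrm{dcl}(A)\preceq N$ for every $A\subseteq N$.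
\item[(O4)] \emph{Dimension.} The dimension of a nonempty definable set $S\subseteq N^n$ is the largest $d$ such that some coordinate projection of $S$ to $N^d$ has nonempty interior. It is $0$ exactly for finite sets, $\dim(S_1\times S_2)=\dim S_1+\dim S_2$, and $\dim S_1\le\dim S_2$ if there is a definable injection $S_1\to S_2$.
\item[(O5)] (Knight--Pillay--Steinhorn.) Every model of $\mathrm{Th}(N)$ is o-minimal.
\end{enumerate}

O-minimality of our structures comes from the following theorem. A generalized power series in $X=(X_1,\dots,X_m)$ is a formal sum $\sum_\alpha c_\alpha X^\alpha$ with $\alpha\in[0,\infty)^m$; its support is the set of $\alpha$ with $c_\alpha\ne0$.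

\begin{theorem}[van den Dries--Speissegger \cite{DS}]\label{thm:DS}
Let $\mathbb{R}_{\mathrm{an}^*}$ be the expansion of $\overline{\mathbb{R}}$ by all functions $[0,1]^m\to\mathbb{R}$ given by generalized power series $\sum_\alpha c_\alpha X^\alpha$ whose support lies in a product of well-ordered subsets of $[0,\infty)$ and for which $\sum_\alpha|c_\alpha|r^\alpha<\infty$ for some $r=(r_1,\dots,r_m)$ with all $r_i>1$. Then $\mathbb{R}_{\mathrm{an}^*}$ is o-minimal and polynomially bounded.
\end{theorem}

A projection of a Borel set need not be Borel. The next theorem gives a condition on the sections under which it is; a set is \emph{$\sigma$-compact} if it is a countable union of compact sets.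

\begin{theorem}[Arsenin--Kunugui; {\cite[18.18]{Ke}}]\label{thm:AK}
Let $X$ be a standard Borel space (for example a Polish space with its Borel sets), let $Y$ be Polish, and let $P\subseteq X\times Y$ be Borel with all sections $P_x=\{y:(x,y)\in P\}$ $\sigma$-compact. Then the projection of $P$ to $X$ is Borel.
\end{theorem}

Part (b) of the next lemma is the form in which polynomial boundedness enters most arguments below: it keeps $R_a$ and $R_m$ apart.

\begin{lemma}\label{lem:nolog}
Let $\mathcal{R}$ be an o-minimal expansion of $\overline{\mathbb{R}}$.
\begin{enumerate}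
\item[(a)] Every definable subgroup of $R_a$ or of $R_m$ is trivial or the whole group.
\item[(b)] If $\mathcal{R}$ is polynomially bounded, every definable homomorphism $R_m\to R_a$ or $R_a\to R_m$ is trivial.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finite subgroup is trivial because the groups are torsion-free. An infinite definable subgroup contains an interval, so it is open. Its complement is a union of cosets, hence also open, and $R_a$, $R_m$ are connected.

(b) By (O1) such a homomorphism is continuous at some point, hence, by translation, everywhere. A continuous additive function $\mathbb{R}\to\mathbb{R}$ is linear, so the homomorphism is $x\mapsto r\log x$, respectively $x\mapsto\exp(rx)$, for some $r\in\mathbb{R}$. If $r\ne0$, then $\exp$ is definable, as the inverse of $\log$ in the first case and by rescaling in the second. But $\exp(x)>x^n$ for large $x$, for every $n$.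
\end{proof}

\section{The groups $G_c$ and their splittings}\label{sec:groups}

\begin{lemma}\label{lem:estimates}
The map $c\mapsto F_c$ is linear, $F_c(1)=0$, and for $c\in\ell^1$ and $x,x'>0$ we have $F_c(1/x)=-F_c(x)$ and
\begin{align}
|F_c(x)|&\le\|c\|\max(x,1/x),\label{eq:size}\\
|F_c(x)-F_c(x')|&\le\|c\|\,|x-x'|\,(1+1/x+1/x')^2.\label{eq:lip}
\end{align}
\end{lemma}

\begin{proof}
The first three assertions are part of the definition, and \eqref{eq:size} follows from $0\le x^{\alpha_n}-1\le x$ for $x\ge1$. On $[1,\infty)$ the derivative $\alpha_nx^{\alpha_n-1}$ of $x^{\alpha_n}$ lies in $[0,1]$, so $|F_c(x)-F_c(x')|\le\|c\|\,|x-x'|$ for $x,x'\ge1$. If $x,x'\le1$, this gives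
\[
|F_c(x)-F_c(x')|=|F_c(1/x)-F_c(1/x')|\le\|c\|\,|x-x'|/(xx').
\]
If $x<1<x'$, we pass through $1$ and obtain the bound
\[
\|c\|\Big(\frac{1-x}{x}+x'-1\Big)\le\|c\|\,(x'-x)(1+1/x).
\]
Each of $1$, $1/(xx')$ and $1+1/x$ is at most $(1+1/x+1/x')^2$.
\end{proof}

\begin{proposition}\label{prop:omin}
For every $c\in\ell^1$ the function $F_c$ is definable in $\mathbb{R}_{\mathrm{an}^*}$, the structures $(\overline{\mathbb{R}},F_c)$ and $\mathcal{M}_c$ are o-minimal and polynomially bounded, and $G_c$ is a two-dimensional abelian torsion-free group definable in $\mathcal{M}_c$, with identity $(1,0)$.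
\end{proposition}

\begin{proof}
For $x\ge1$ we have $F_c(x)=xf(1/x)$, where
\[
f(t)=\sum_{n\ge1}c_nt^{1-2^{-n}}-\Big(\sum_{n\ge1}c_n\Big)t\qquad(0\le t\le1).
\]
The support of $f$ lies in $\{1-2^{-n}:n\ge1\}\cup\{1\}$, an increasing sequence together with its limit, which is well ordered. For $r>1$ we have $\sum_n|c_n|r^{1-2^{-n}}+|\sum_nc_n|\,r\le2r\|c\|<\infty$. So $f$, and with it $F_c$ and $H_c$, are definable in $\mathbb{R}_{\mathrm{an}^*}$. Every set definable in $(\overline{\mathbb{R}},F_c)$ or in $\mathcal{M}_c$ is therefore definable in $\mathbb{R}_{\mathrm{an}^*}$, and Theorem~\ref{thm:DS} gives the second assertion.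

The bijection $\theta(x,u)=(x,u-F_c(x))$ from $G_c$ to $R_m\times R_a$ sends $(x,u)*(y,v)$ to
\[
\big(xy,\;u+v+H_c(x,y)-F_c(xy)\big)=\big(xy,\;(u-F_c(x))+(v-F_c(y))\big),
\]
which is the product of $\theta(x,u)$ and $\theta(y,v)$. Thus $G_c$ is a group, abstractly isomorphic to $R_m\times R_a$, hence abelian and torsion-free, with identity $\theta^{-1}(1,0)=(1,0)$. Its underlying set is an open subset of $\mathbb{R}^2$, and its operation is defined from $H_c$.
\end{proof}

The proof explains the definition of $F_c$ on $(0,1)$. Near $x=0$ the series $\sum_nc_nx^{\alpha_n}$ has exponents decreasing to $0$, which Theorem~\ref{thm:DS} does not allow; near $x=\infty$ the same exponents become, after division by $x$, an increasing sequence in the variable $1/x$. So we use the series on $[1,\infty)$ only and reflect. The rule $F_c(1/x)=-F_c(x)$ is chosen because $\log$ obeys it too.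

If $F_c$ is definable in $\mathcal{M}_c$, then $G_c$ is the direct sum of the one-dimensional definable subgroups $\theta^{-1}(R_m\times\{0\})$ and $\theta^{-1}(\{1\}\times R_a)$. The next lemma is the converse.

\begin{lemma}\label{lem:split}
Let $c\in\ell^1$.
\begin{enumerate}
\item[(a)] If $s:\mathbb{R}^{>0}\to\mathbb{R}$ is definable in $\mathcal{M}_c$ and $x\mapsto(x,s(x))$ is a homomorphism $R_m\to G_c$, then $s=F_c$ on $\mathbb{R}^{>0}$. In particular $F_c|_{\mathbb{R}^{>0}}$ is definable in $\mathcal{M}_c$.
\item[(b)] If $G_c$ is a direct sum of one-dimensional $\mathcal{M}_c$-definable subgroups, then such an $s$ exists.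
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The hypothesis says $s(xy)=s(x)+s(y)+H_c(x,y)$, and $F_c$ satisfies the same equation. So $s-F_c$ is a homomorphism $R_m\to R_a$ definable in $\mathbb{R}_{\mathrm{an}^*}$, and it vanishes by Lemma~\ref{lem:nolog}(b).

(b) By (O4) there are exactly two summands $B_1,B_2$: one summand has dimension $1$, and three summands would give a definable injection of the three-dimensional set $B_1\times B_2\times B_3$ into $G_c$. Let $\pi:G_c\to R_m$ be the first coordinate, a definable homomorphism with kernel $A=\{1\}\times\mathbb{R}$. Since $H_c(1,1)=0$, the map $u\mapsto(1,u)$ is an isomorphism $R_a\to A$. By Lemma~\ref{lem:nolog}(a), each $B_i\cap A$ is trivial or $A$. Not both equal $A$, as $B_1\cap B_2$ is trivial; say $B_1\cap A$ is trivial. Then $\pi$ is injective on the infinite group $B_1$, so $\pi(B_1)$ is an infinite definable subgroup of $R_m$ and equals $R_m$. Hence $B_1=\{(x,s(x)):x>0\}$ for a definable function $s$, and $x\mapsto(x,s(x))$ is the inverse of the isomorphism $\pi|_{B_1}$.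
\end{proof}

\begin{example}\label{ex:finite}
If $c$ has finite support, then $F_c$ is built from iterated square roots and is definable in $\overline{\mathbb{R}}$, so $G_c$ splits in $\mathcal{M}_c$. Such $c$ are dense in $\ell^1$. Thus the parameters for which $G_c$ splits are dense, and Theorem~\ref{thm:main} says that they form a meager set.
\end{example}

\section{A criterion for non-definability, and the smallest examples}\label{sec:criterion}

It remains to show that $F_c|_{\mathbb{R}^{>0}}$ is not definable in $\mathcal{M}_c$ for generic $c$. We have no description of the definable sets of $\mathcal{M}_c$, so we argue indirectly: if a formula defines $F$ from $H$, it does so in every model of the theory of $F$, and two models with the same $H$ must then be closely related.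

Let $L_F$ and $L_H$ be the languages of ordered rings with one more function symbol, unary $F$ and binary $H$ respectively. Put $T_c=\mathrm{Th}(\overline{\mathbb{R}},F_c)$ in the language $L_F$. For an ordered field $K$ and $\Phi:K\to K$ define the \emph{coboundary} $\delta\Phi:K^2\to K$ by $\delta\Phi(x,y)=\Phi(xy)-\Phi(x)-\Phi(y)$ for $x,y>0$ and $\delta\Phi(x,y)=0$ otherwise; so $H_c=\delta F_c$. One $L_F$-formula defines the graph of $\delta\Phi$ in every $(K,\Phi)$. Substituting it for $H$ turns each $L_H$-formula $\varphi$ into an $L_F$-formula $\varphi^\delta$ such that, for all $K$, $\Phi$ and tuples $a$ in $K$,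
\begin{equation}\label{eq:translate}
(K,\delta\Phi)\models\varphi(a)\iff(K,\Phi)\models\varphi^\delta(a).
\end{equation}

\begin{lemma}[Two-model criterion]\label{lem:criterion}
Let $c\in\ell^1$. Suppose there are an ordered field $K$ and functions $\Phi_0,\Phi_1:K\to K$ such that $(K,\Phi_0)\models T_c$, $(K,\Phi_1)\models T_c$, and $\lambda=(\Phi_1-\Phi_0)|_{K^{>0}}$ is a nontrivial homomorphism $(K^{>0},\cdot)\to(K,+)$. Then $F_c|_{\mathbb{R}^{>0}}$ is not definable in $\mathcal{M}_c$.
\end{lemma}

\begin{proof}
Since $\lambda(xy)=\lambda(x)+\lambda(y)$, we have $\delta\Phi_0=\delta\Phi_1$. Suppose that an $L_H$-formula $\varphi(x,y,p)$, with a real tuple substituted for $p$, defines the graph of $F_c|_{\mathbb{R}^{>0}}$ in $\mathcal{M}_c$. By \eqref{eq:translate}, the $L_F$-sentence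
\[
\exists p\,\forall x>0\,\forall y\,\big(\varphi^\delta(x,y,p)\leftrightarrow y=F(x)\big)
\]
belongs to $T_c$, so it holds in $(K,\Phi_1)$. By \eqref{eq:translate} again, $\Phi_1|_{K^{>0}}$ is definable with parameters in $(K,\delta\Phi_1)=(K,\delta\Phi_0)$, and hence in $(K,\Phi_0)$. So $\lambda$ is definable in $(K,\Phi_0)$, say by $\chi(x,y,q_0)$ with $\chi$ an $L_F$-formula and $q_0$ a tuple in $K$. Then $(K,\Phi_0)$ satisfies the sentence
\begin{quote}
there is $q$ such that $\chi(\cdot,\cdot,q)$ defines the graph of a nontrivial homomorphism from the multiplicative group of positive elements to the additive group.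
\end{quote}
As $(K,\Phi_0)$ and $(\overline{\mathbb{R}},F_c)$ satisfy the same sentences, some nontrivial homomorphism $R_m\to R_a$ is definable in $(\overline{\mathbb{R}},F_c)$. This contradicts Lemma~\ref{lem:nolog}(b) and Proposition~\ref{prop:omin}.
\end{proof}

If $\varphi$ had no parameters, it would define both $\Phi_0$ and $\Phi_1$ from the same function, and $\lambda\ne0$ would be the contradiction. With parameters, the witnesses $p$ in the two models may differ, and this is why the proof ends with polynomial boundedness.

The field $K$ cannot be $\mathbb{R}$. For rationals $q>0$ and $r<F_c(q)<r'$, the theory $T_c$ contains the sentence expressing $r<F(q)<r'$, so $|\lambda(q)|<r'-r$. Thus $\lambda(q)$ is infinitesimal, that is, smaller in absolute value than every positive rational. For $K=\mathbb{R}$ this gives $\lambda=0$ on $\mathbb{Q}^{>0}$, and then everywhere because $T_c$ says that $F$ is continuous on the positive elements. We should therefore look for $\lambda$ of the form $(\log x)/X$ with $X$ infinite, obtained as a limit of functions $F_w$ with $\|w\|\to0$.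

\subsection*{One and two powers}
Let $\beta=2^{-m}$ be small, $x\ge1$ and $L=\log x$. The simplest candidate has one nonzero coefficient $\eta\in(0,1]$ at index $m$:
\[
P(x)=\eta\,(x^\beta-1)=\eta\beta L+\tfrac12\eta(\beta L)^2+\cdots.
\]
For $x,y\ge1$ its coboundary is $\delta P(x,y)=\eta(x^\beta-1)(y^\beta-1)$. So $P$ is of first order in $\beta$ and $\delta P$ is of second order: the coboundary sees less than the function. The gain is limited, however. The error $P-\eta\beta L$ is at least $\frac12\eta(\beta L)^2\ge\frac12(\eta\beta L)^2$, half the square of the main term. We shall have to discard the error by dividing a ring by its maximal ideal, and an element whose square lies in that ideal lies in it too. So we cannot keep the main term and discard this error.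

With the two exponents $\beta$ and $\beta/2$ we can cancel the second-order term. In $\gamma_0(x^\beta-1)+\gamma_1(x^{\beta/2}-1)$ the coefficient of $(\beta L)^l/l!$ is $\gamma_0+2^{-l}\gamma_1$. Asking for the values $1$ and $0$ at $l=1$ and $l=2$ gives $\gamma_1=4$, $\gamma_0=-1$, and
\[
4(x^{\beta/2}-1)-(x^\beta-1)=\beta L-\tfrac1{12}(\beta L)^3-\cdots.
\]
Now the error is of third order. With $k$ exponents it is of order $k+1$. Measure sizes in powers of a large number $X$ comparable to $1/\beta$. In the range $x\le X^s$ the factor $L\le s\log X$ is small against every power of $X$, the main term has size about $X^{-1}$, and the error is a power of $X^{-1}$ whose exponent grows with $k$. Passing to the limit $k\to\infty$ in an ultraproduct, we get an infinite element $X$ for which the error is below $X^{-t}$ for all $t\in\mathbb{N}$ while the main term is not.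

Three things are needed to turn this into the hypothesis of Lemma~\ref{lem:criterion}. The perturbations must be constructed for all $k$, with norm tending to $0$ (Section~\ref{sec:perturb}). The perturbed functions must have, in the limit, the same theory as the unperturbed one; this is where genericity enters (Section~\ref{sec:generic}). Finally, the approximation holds only for $x\le X^s$ and only up to an error, so we must cut the ultraproduct down to the elements bounded by a power of $X$, divide out those below all $X^{-t}$, and still have a model of the theory (Section~\ref{sec:residue}).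

\section{Perturbations that imitate a multiple of the logarithm}\label{sec:perturb}

\begin{lemma}\label{lem:perturb}
There are $w_k\in\ell^1$ and real numbers $X_k\ge2$ $(k\ge1)$ such that $\|w_k\|=1/k$, $X_k\to\infty$, and
\begin{equation}\label{eq:perturb}
\Big|F_{w_k}(x)-\frac{\log x}{X_k}\Big|\le3\,X_k^{-(k+1)/4}\qquad(1\le x\le X_k^k).
\end{equation}
\end{lemma}

\begin{proof}
Fix $k$ and let $y_i=2^{-i}$ for $0\le i<k$. The matrix $(y_i^l)$ with $1\le l\le k$, $0\le i<k$ has determinant $\prod_iy_i$ times a Vandermonde determinant of distinct numbers, so it is invertible. Let $\gamma\in\mathbb{R}^k$ be the solution of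
\[
\sum_i\gamma_iy_i=1,\qquad\sum_i\gamma_iy_i^l=0\quad(2\le l\le k).
\]
Since $0<y_i\le1$, we have $|\sum_i\gamma_iy_i^l|\le\|\gamma\|$ for all $l\ge1$, where $\|\gamma\|=\sum_i|\gamma_i|$; the case $l=1$ gives $\|\gamma\|\ge1$. We have no useful upper bound on $\|\gamma\|$ and do not need one. We scale $\gamma$ by $\eta=1/(k\|\gamma\|)\le1/k$ and choose $\beta$ afterwards, so small that the factor $\eta$ costs at most one power of $\beta$. Precisely, let $\beta=2^{-m}$ with $m\ge1$ so large that
\[
\beta\le\eta\qquad\text{and}\qquad2k\beta\log(1/\beta)\le\beta^{1/2};
\]
the second condition holds for large $m$ because $\beta^{1/2}\log(1/\beta)\to0$ as $\beta\to0$. Put $X_k=1/(\eta\beta)$. From $\beta\le\eta\le1/k$ we get $\beta^{-1}\le X_k\le\beta^{-2}$, so $X_k\ge2$ and $X_k\ge k$.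

Let $w_k$ have the entry $\eta\gamma_i$ at index $m+i$ for $0\le i<k$, and $0$ elsewhere. Then $\|w_k\|=\eta\|\gamma\|=1/k$. As $\alpha_{m+i}=\beta y_i$, for $x\ge1$ and $L=\log x$ we have
\[
F_{w_k}(x)=\eta\sum_i\gamma_i\big(e^{\beta y_iL}-1\big)
=\eta\sum_{l\ge1}\frac{(\beta L)^l}{l!}\sum_i\gamma_iy_i^l
=\frac{L}{X_k}+\eta\sum_{l>k}\frac{(\beta L)^l}{l!}\sum_i\gamma_iy_i^l .
\]
Let $1\le x\le X_k^k$. Then $L\le k\log X_k\le2k\log(1/\beta)$, so $\beta L\le\beta^{1/2}\le1$. For $u\ge0$ we have $\sum_{l>k}u^l/l!\le u^{k+1}e^u$, because $l!\ge(l-k-1)!$. Hence
\[
\Big|F_{w_k}(x)-\frac{L}{X_k}\Big|\le\eta\|\gamma\|\,(\beta L)^{k+1}e^{\beta L}\le3\,\beta^{(k+1)/2}\le3\,X_k^{-(k+1)/4},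
\]
where the last step uses $\beta\le X_k^{-1/2}$.
\end{proof}

\section{Generic parameters}\label{sec:generic}

A sentence true for $F_c$ may fail for $F_{c'}$ with $c'$ arbitrarily close to $c$. For instance, $F(2)=0$ holds exactly on the closed hyperplane $\sum_nc_n(2^{\alpha_n}-1)=0$. We remove a meager set of parameters so that this no longer happens. Recall that a subset of a topological space is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. In the complete metric space $\ell^1$ comeager sets are dense (Baire category theorem), and every Borel set $B$ has the \emph{Baire property}: there is an open set $U$ with $B\triangle U$ meager. The space $\ell^1$ is also separable, hence Polish.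

\begin{lemma}\label{lem:borel}
For each $L_F$-formula $\varphi(y_1,\dots,y_m)$ the set
\[
B_\varphi=\{(c,a)\in\ell^1\times\mathbb{R}^m:(\overline{\mathbb{R}},F_c)\models\varphi(a)\}
\]
is Borel.
\end{lemma}

\begin{proof}
By linearity, $|F_c(x)-F_{c'}(x')|\le|F_{c-c'}(x)|+|F_{c'}(x)-F_{c'}(x')|$. By \eqref{eq:size} and \eqref{eq:lip} both terms tend to $0$ as $(c',x')\to(c,x)$ with $x>0$. So $(c,x)\mapsto F_c(x)$ is continuous on $\ell^1\times(0,\infty)$; it vanishes on $\ell^1\times(-\infty,0]$, and hence it is Borel on $\ell^1\times\mathbb{R}$. Compositions of Borel maps are Borel, so $L_F$-terms define Borel functions of $(c,a)$ and atomic formulas define Borel sets. We proceed by induction on $\varphi$. Negation and conjunction correspond to complement and intersection. The set $B_{\exists y\,\psi}$ is the projection of $B_\psi\subseteq(\ell^1\times\mathbb{R}^m)\times\mathbb{R}$. Its section over $(c,a)$ is definable in the o-minimal structure $(\overline{\mathbb{R}},F_c)$, so it is a finite union of points and intervals, which is $\sigma$-compact. Theorem~\ref{thm:AK} applies.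
\end{proof}

For each $L_F$-sentence $\varphi$ the set $B_\varphi\subseteq\ell^1$ is Borel. Choose an open $U_\varphi\subseteq\ell^1$ with $B_\varphi\triangle U_\varphi$ meager, and put
\[
\mathcal{G}=\ell^1\setminus\bigcup_\varphi\big((B_\varphi\triangle U_\varphi)\cup\partial U_\varphi\big).
\]
The boundary $\partial U_\varphi$ of an open set is closed and nowhere dense, and there are countably many sentences. So $\mathcal{G}$ is comeager, hence dense.

\begin{lemma}\label{lem:locconst}
Let $c_0\in\mathcal{G}$ and let $\varphi$ be an $L_F$-sentence. There is a neighborhood $V$ of $c_0$ such that $\varphi$ has the same truth value in $(\overline{\mathbb{R}},F_c)$ for all $c\in V\cap\mathcal{G}$.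
\end{lemma}

\begin{proof}
By construction $B_\varphi\cap\mathcal{G}=U_\varphi\cap\mathcal{G}$. If $c_0\in B_\varphi$, take $V=U_\varphi$. If $c_0\notin B_\varphi$, then $c_0$ lies neither in $U_\varphi$ nor in $\partial U_\varphi$, and we take for $V$ the complement of the closure of $U_\varphi$.
\end{proof}

\section{Residue fields of models}\label{sec:residue}

In this section $\mathcal{R}$ is a polynomially bounded o-minimal expansion of $\overline{\mathbb{R}}$ and $T=\mathrm{Th}(\mathcal{R})$. All models of $T$ are o-minimal expansions of real closed fields by (O5). Our aim is to show that the residue field of any convex subring of a model of $T$ lifts to an elementary substructure.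

The definition of polynomial boundedness allows the exponent $n$ to depend on the function, so it is not expressed by a sentence, and it does not pass to other models of $T$ for free. What passes is a bound that is uniform in families. By a \emph{$0$-definable function} we mean a formula without parameters that defines the graph of a total function in $\mathcal{R}$, and hence in every model of $T$.

\begin{lemma}\label{lem:uniform}
\begin{enumerate}
\item[(a)] For every $0$-definable function $h(p,z)$, with $p$ a tuple and $z$ a single variable, there is $n\in\mathbb{N}$ with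
\[
T\models\forall p\,\exists z_0\,\forall z>z_0\;\;|h(p,z)|\le z^n .
\]
\item[(b)] In every model of $T$, each element of $\mathrm{dcl}(\emptyset)$ is bounded in absolute value by a natural number.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) If $\varphi(y)$ defines a single element in some model of $T$, it does so in $\mathcal{R}$. There the element is bounded by some $n\in\mathbb{N}$, so $\forall y\,(\varphi(y)\to|y|\le n)$ belongs to $T$.

(a) It suffices to find $n$ such that the sentence holds in $\mathcal{R}$, where we may use real analysis. We attach to each $p$ a growth exponent and show that only finitely many exponents occur. Put $g=1+|h|$. For fixed $p$ the function $g(p,\cdot)$ is $C^1$ for large $z$ by (O2). Let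
\[
D(p,z)=\frac{z\,\partial_zg(p,z)}{g(p,z)},\qquad\rho(p)=\lim_{z\to\infty}D(p,z)\in[-\infty,\infty];
\]
the limit exists by (O1), since derivatives of definable functions are definable. For $r\in\mathbb{R}$ and large $z$,
\begin{equation}\label{eq:logder}
\frac{z\,\partial_z\big(z^rg(p,z)\big)}{z^rg(p,z)}=r+D(p,z),
\end{equation}
so $z^rg(p,z)$ is eventually decreasing if $r+\rho(p)<0$ and eventually increasing if $r+\rho(p)>0$.

We have $\rho(p)\ge0$. Otherwise $r+\rho(p)<0$ for some $r>0$, so $z^rg(p,z)$ is eventually bounded and $g(p,z)\to0$, contrary to $g\ge1$. We also have $\rho(p)<\infty$. Otherwise the positive function $z^{-n}g(p,z)$ is eventually increasing for every $n$, so for every $n$ there is $\epsilon>0$ with $g(p,z)\ge\epsilon z^n$ for large $z$, contrary to polynomial boundedness. Thus $\rho$ is a definable real-valued function, and its image is finite or contains an open interval.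

Suppose the image contains an open interval $I$. By (O3) there is a definable map $s\mapsto p(s)$ on $I$ with $\rho(p(s))=s$. For fixed $p$ and $x>0$,
\[
\log\frac{g(p,zx)}{g(p,z)}=\int_z^{zx}D(p,t)\,\frac{dt}{t}\;\longrightarrow\;\rho(p)\log x\qquad(z\to\infty),
\]
because the difference of the two sides is at most $|\log x|$ times the supremum of $|D(p,t)-\rho(p)|$ over $t\ge\min(z,zx)$. Hence
\[
x^s=\lim_{z\to\infty}\frac{g(p(s),zx)}{g(p(s),z)}
\]
is a definable function of $(s,x)\in I\times\mathbb{R}^{>0}$. Then $\log x=\partial_s(x^s)/x^s$, evaluated at a fixed $s\in I$, is definable, contrary to Lemma~\ref{lem:nolog}(b).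

So $\rho$ takes finitely many values. Let $n\ge1+\max\rho$ be an integer. For every $p$ we have $\frac12-n+\rho(p)<0$, so $z^{1/2-n}g(p,z)$ is eventually bounded and $z^{-n}g(p,z)\to0$. In particular $|h(p,z)|\le g(p,z)\le z^n$ for large $z$.
\end{proof}

Let $N$ be an ordered field and $\mathcal{O}\subseteq N$ a convex subring containing $1$. If $a\notin\mathcal{O}$, then $|a|$ exceeds every element of $\mathcal{O}$, so $|1/a|<1$ and $1/a\in\mathcal{O}$. Thus $\mathcal{O}$ is a valuation ring, and its maximal ideal is the set of non-units $\mathfrak{m}=\{0\}\cup\{a\neq0:1/a\notin\mathcal{O}\}$. The ideal $\mathfrak{m}$ is convex: if $0<b<a\in\mathfrak{m}$, then $1/b>1/a\notin\mathcal{O}$. Therefore the residue field $\mathcal{O}/\mathfrak{m}$ is an ordered field, in which the residue $\bar a$ of $a\in\mathcal{O}$ is positive if and only if $a>0$ and $a\notin\mathfrak{m}$.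

\begin{lemma}[Lifting]\label{lem:lift}
Let $N\models T$ and let $\mathcal{O}\subseteq N$ be a convex subring containing $1$, with maximal ideal $\mathfrak{m}$. Then there is $N'\preceq N$ with $N'\subseteq\mathcal{O}$ such that the residue map restricts to an isomorphism of ordered fields $N'\to\mathcal{O}/\mathfrak{m}$.
\end{lemma}

\begin{proof}
By (O3) and Lemma~\ref{lem:uniform}(b), $\mathrm{dcl}(\emptyset)$ is an elementary substructure of $N$ contained in $\mathcal{O}$. The union of a chain of elementary substructures is elementary, so Zorn's lemma gives $N'$ maximal among the elementary substructures of $N$ contained in $\mathcal{O}$. As $N'$ is a field inside $\mathcal{O}$, its nonzero elements are units of $\mathcal{O}$. So $N'\cap\mathfrak{m}=0$, and $N'\to\mathcal{O}/\mathfrak{m}$ is an embedding of ordered fields. We must show $\mathcal{O}=N'+\mathfrak{m}$.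

Suppose $a\in\mathcal{O}\setminus(N'+\mathfrak{m})$. Then $a-r$ is a unit of $\mathcal{O}$ for every $r\in N'$. The idea is that an $N'$-definable function can be large only near a point of $N'$ or near infinity, where it grows at most polynomially, while $a$ is not too close to any such point.

By (O3), $\mathrm{dcl}(N'\cup\{a\})$ is an elementary substructure of $N$ that properly contains $N'$, so by maximality it is not contained in $\mathcal{O}$. Its elements have the form $f(a)$ with $f:N\to N$ an $N'$-definable function. Choose $f$ with $f(a)\notin\mathcal{O}$; replacing $f$ by $-f$ if necessary, we assume that $f(a)$ is larger than every element of $\mathcal{O}$. Since $N'\preceq N$, we have $\mathrm{dcl}(N')=N'\not\ni a$. So by (O1) there are $b<a<d$ in $N'\cup\{\pm\infty\}$ such that $f$ is constant or strictly monotone on $(b,d)$. It is not constant, since the constant would lie in $\mathrm{dcl}(N')\subseteq\mathcal{O}$. If $f$ is decreasing, replace $f(x)$, $a$, $(b,d)$ by $f(-x)$, $-a$, $(-d,-b)$. So we may assume that $f$ is strictly increasing on $(b,d)$.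

We move the right endpoint to infinity. Let $u(x)=x$ if $d=+\infty$, and $u(x)=1/(d-x)$ if $d\in N'$. In both cases $u(a)\in\mathcal{O}$, in the second because $a-d$ is a unit, and $u$ maps $(b,d)$ increasingly onto an interval $(z_1,\infty)$ with $z_1\in N'\cup\{-\infty\}$. The function $h=f\circ u^{-1}$ is $N'$-definable and increasing on $(z_1,\infty)$; extend it by $0$ to $N$. Let $\psi(p_0,z,y)$ define its graph, with $p_0$ a tuple in $N'$. Setting $h(p,z)$ equal to the unique $y$ with $\psi(p,z,y)$ if there is exactly one, and to $0$ otherwise, we get a $0$-definable function with $h(p_0,\cdot)=h$. Lemma~\ref{lem:uniform}(a), applied in $N'\models T$, gives $n\in\mathbb{N}$ and $z_0\in N'$ with $h(z)\le z^n$ for all $z>z_0$ in $N'$, and then in $N$ since $N'\preceq N$. Enlarge $z_0$ within $N'$ so that $z_0>1$ and $z_0>z_1$. If $u(a)>z_0$, then $f(a)=h(u(a))\le u(a)^n\in\mathcal{O}$. If $u(a)\le z_0$, then $f(a)=h(u(a))\le h(z_0+1)\in N'\subseteq\mathcal{O}$ by monotonicity. Both cases contradict the choice of $f(a)$.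
\end{proof}

\begin{remark}
The conclusion fails for the theory of $(\overline{\mathbb{R}},\exp)$. Let $X$ be a positive infinite element of a model $N$ and $\mathcal{O}=\{a:|a|\le X^s\text{ for some }s\in\mathbb{N}\}$. A lift $N'$ would contain some $a$ with $a-X\in\mathfrak{m}$, and then $\exp(a)>\exp(X-1)>X^s$ for all $s$, so $\exp(a)\in N'\setminus\mathcal{O}$.
\end{remark}

\section{Two models with the same coboundary}\label{sec:models}

\begin{proposition}\label{prop:nondef}
For every $c_0\in\mathcal{G}$ the function $F_{c_0}|_{\mathbb{R}^{>0}}$ is not definable with parameters in $\mathcal{M}_{c_0}$.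
\end{proposition}

\begin{proof}
Let $T=T_{c_0}$. We construct a field and two functions as in Lemma~\ref{lem:criterion}.

\medskip\noindent\emph{Step 1: two models on one ultrapower.}
Take $w_k$, $X_k$ from Lemma~\ref{lem:perturb}. The points $c_0+w_k$ need not lie in $\mathcal{G}$, but $\mathcal{G}$ is dense, so we can choose $c^{(k)}\in\mathcal{G}$ with
\[
\|c^{(k)}-c_0-w_k\|\le X_k^{-k}.
\]
Then $\|c^{(k)}-c_0\|\le1/k+2^{-k}\to0$. Fix $C\in\mathbb{N}$ with $\|c_0\|\le C$ and $\|c^{(k)}\|\le C$ for all $k$.

Fix a nonprincipal ultrafilter on $\mathbb{N}_{\ge1}$; it contains all cofinite sets, and ``almost all $k$'' refers to a set in the ultrafilter. The ultrapower ${}^*\mathbb{R}$ consists of the classes $[a_k]$ of real sequences, two sequences being identified if they agree for almost all $k$. A sequence of functions $f_k:\mathbb{R}\to\mathbb{R}$ induces $f^*([a_k])=[f_k(a_k)]$, and by \L o\'s's theorem a formula holds in $({}^*\mathbb{R},f^*)$ at $[a_k]$ if and only if it holds in $(\overline{\mathbb{R}},f_k)$ at $a_k$ for almost all $k$. Let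
\[
F_0^*([a_k])=[F_{c_0}(a_k)],\qquad F_1^*([a_k])=[F_{c^{(k)}}(a_k)],\qquad N_j=({}^*\mathbb{R},F_j^*).
\]
The two structures have the same underlying ordered field. We have $N_0\models T$ by \L o\'s's theorem. If $\varphi\in T$, then $(\overline{\mathbb{R}},F_{c^{(k)}})\models\varphi$ for all large $k$ by Lemma~\ref{lem:locconst}, so $N_1\models T$ as well. This is the only place where $c_0\in\mathcal{G}$ is used. Again by \L o\'s's theorem, $F_0^*$ and $F_1^*$ vanish on elements $\le0$, satisfy $F_j^*(1/a)=-F_j^*(a)$ for $a>0$, and satisfy \eqref{eq:size} and \eqref{eq:lip} with $C$ in place of $\|c\|$.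

\medskip\noindent\emph{Step 2: passing to the residue field.}
Let $X=[X_k]$, which is larger than every natural number, and put
\[
\mathcal{O}=\{a\in{}^*\mathbb{R}:|a|\le X^s\text{ for some }s\in\mathbb{N}\}.
\]
This is a convex subring, since $X^s+X^s\le X^{s+1}$. A nonzero $a$ has $1/a\notin\mathcal{O}$ exactly if $|1/a|>X^s$ for all $s$, so the maximal ideal is
\[
\mathfrak{m}=\{a:|a|<X^{-s}\text{ for all }s\in\mathbb{N}\}.
\]
Let $\kappa=\mathcal{O}/\mathfrak{m}$. Let $j\in\{0,1\}$ and $a\in\mathcal{O}$ with $\bar a>0$. Then $a>0$ and $1/a\in\mathcal{O}$, so $|F_j^*(a)|\le C\max(a,1/a)$ shows $F_j^*(a)\in\mathcal{O}$. If $a'\in\mathcal{O}$ and $\bar a'=\bar a$, then $a-a'\in\mathfrak{m}$ and $1/a'\in\mathcal{O}$, so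
\[
|F_j^*(a)-F_j^*(a')|\le C\,|a-a'|\,(1+1/a+1/a')^2\in\mathfrak{m}.
\]
Hence we can define $\Phi_j:\kappa\to\kappa$ by $\Phi_j(\bar a)=\overline{F_j^*(a)}$ for $\bar a>0$ and $\Phi_j=0$ on $\kappa^{\le0}$.

Apply Lemma~\ref{lem:lift} to $N_j$ and $\mathcal{O}$, with $\mathcal{R}=(\overline{\mathbb{R}},F_{c_0})$, and let $N_j'\preceq N_j$ be the lift. The residue map $N_j'\to\kappa$ is an isomorphism of ordered fields, and it carries $F_j^*|_{N_j'}$ to $\Phi_j$: for $a>0$ in $N_j'$ we have $\bar a>0$ and the definition of $\Phi_j$ applies, and on elements $\le0$ both functions vanish. So $(\kappa,\Phi_j)\cong N_j'\models T$ for $j=0,1$. The lifts $N_0'$ and $N_1'$ may be different subfields of $\mathcal{O}$. This does no harm, because $\Phi_j$ was defined on $\kappa$ without reference to them.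

\medskip\noindent\emph{Step 3: comparing $\Phi_0$ and $\Phi_1$.}
Let $\log$ also denote the function induced on the positive elements of ${}^*\mathbb{R}$. We claim that for $a\in\mathcal{O}$ with $\bar a>0$,
\begin{equation}\label{eq:compare}
F_1^*(a)-F_0^*(a)-\frac{\log a}{X}\in\mathfrak{m}.
\end{equation}
Let first $a=[a_k]\ge1$, say $a\le X^s$ with $s\in\mathbb{N}$. For almost all $k$ we have $k\ge s$ and $1\le a_k\le X_k^s\le X_k^k$. By linearity $F_{c^{(k)}}-F_{c_0}=F_{w_k}+F_{d_k}$ with $d_k=c^{(k)}-c_0-w_k$, so \eqref{eq:perturb} and \eqref{eq:size} give, for these $k$,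
\[
\Big|F_{c^{(k)}}(a_k)-F_{c_0}(a_k)-\frac{\log a_k}{X_k}\Big|\le3X_k^{-(k+1)/4}+X_k^{-k}X_k^{s}.
\]
Given $t\in\mathbb{N}$, if $(k+1)/4\ge t+3$ and $k\ge s+t+2$, then the right side is at most $(\frac38+\frac14)X_k^{-t}<X_k^{-t}$, since $X_k\ge2$. This proves \eqref{eq:compare} for $a\ge1$. If $a<1$, then $1/a\in\mathcal{O}$ and $1/a>1$, and replacing $a$ by $1/a$ changes the sign of each of the three terms in \eqref{eq:compare}. This proves the claim.

For $a$ as in the claim there is $s$ with $X^{-s}\le a\le X^s$, so $|\log a|\le s\log X\le sX$ and $(\log a)/X\in\mathcal{O}$. Taking residues in \eqref{eq:compare}, we find that $\lambda=(\Phi_1-\Phi_0)|_{\kappa^{>0}}$ is given by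
\[
\lambda(\bar a)=\overline{(\log a)/X}
\]
for every representative $a$ of $\bar a$. Since $\log(ab)=\log a+\log b$, the map $\lambda$ is a homomorphism $(\kappa^{>0},\cdot)\to(\kappa,+)$. It is nontrivial: $X\log2>1$ gives $(\log2)/X>X^{-2}$, so $(\log2)/X\notin\mathfrak{m}$ and $\lambda(2)\ne0$. Lemma~\ref{lem:criterion} finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Proposition~\ref{prop:omin}. Let $\mathcal{G}$ be the comeager set of Section~\ref{sec:generic} and $c\in\mathcal{G}$. If $G_c$ were a direct sum of one-dimensional $\mathcal{M}_c$-definable subgroups, then $F_c|_{\mathbb{R}^{>0}}$ would be definable in $\mathcal{M}_c$ by Lemma~\ref{lem:split}, contrary to Proposition~\ref{prop:nondef}.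
\end{proof}

\section{Higher dimensions}\label{sec:higher}

In a product, the summands of a decomposition need not respect the factors. We sort them by type, using the classification of one-dimensional torsion-free groups recalled in the introduction, and recover a section as in Lemma~\ref{lem:split}(a).

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Let $c\in\mathcal{G}$; definable means definable in $\mathcal{M}_c$. Suppose that $G=G_c\times R_a^i\times R_m^j$ is a direct sum of one-dimensional definable subgroups. By (O4) there are finitely many summands, since the product of any $q$ of them injects definably into $G$ and has dimension $q$. The summands are torsion-free and $\mathcal{M}_c$ is polynomially bounded, so each is definably isomorphic to $R_a$ or to $R_m$ (see \cite{TF}). Let $W$ be the sum of those isomorphic to $R_a$ and $V$ the sum of the others. Then $G=W\oplus V$, and $W\cong R_a^q$, $V\cong R_m^r$ definably for some $q,r$.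

A homomorphism $R_a^q\to R_m^r$ is determined by its components $R_a\to R_m$, obtained by restricting to one factor and projecting to one factor. So by Lemma~\ref{lem:nolog}(b), every definable homomorphism from a power of $R_a$ to a power of $R_m$ is trivial. Let $\pi:G\to R_m^{1+j}$ be the definable surjective homomorphism given by the first coordinate of $G_c$ and the factors $R_m^j$. Its kernel is
\[
U=(\{1\}\times\mathbb{R})\times R_a^i\times\{1\}\cong R_a^{1+i}.
\]
The restriction $\pi|_W$ is trivial, so $W\subseteq U$. The projection $G\to V$ along $W$ is a definable homomorphism with kernel $W$, and it is trivial on $U$, so $U\subseteq W$. Thus $W=U$. It follows that $\pi|_V$ is injective, as $V\cap U=V\cap W$ is trivial, and surjective, as $\pi(G)=\pi(V)$. Let $\sigma:R_m^{1+j}\to V$ be its inverse. The map $x\mapsto\sigma(x,1,\dots,1)$ followed by the projection $G\to G_c$ is a definable homomorphism $R_m\to G_c$ whose first coordinate is $x$. By Lemma~\ref{lem:split}(a), $F_c|_{\mathbb{R}^{>0}}$ is definable in $\mathcal{M}_c$, contrary to Proposition~\ref{prop:nondef}.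
\end{proof}

\begin{remark}
In the larger polynomially bounded structure $\mathbb{R}_{\mathrm{an}^*}$ the group $G_c$ does split, through the definable isomorphism $(x,u)\mapsto(x,u-F_c(x))$ onto $R_m\times R_a$. So the counterexample depends on the choice of the structure: the splitting is not inherited by polynomially bounded reducts that still define the group.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DS}
L. van den Dries and P. Speissegger,
\emph{The real field with convergent generalized power series},
Trans. AMS 350 (1998).

\bibitem{Ke}
Kechris, \emph{Classical Descriptive Set Theory}.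

\bibitem{TF}
\emph{On torsion-free groups in o-minimal structures},
Illinois Journal of Mathematics, volume 49, issue 4,
doi:10.1215/ijm/1258138139,
\texttt{https://\allowbreak projecteuclid.org/\allowbreak journals/\allowbreak illinois-\allowbreak journal-\allowbreak of-\allowbreak mathematics/\allowbreak volume-49/\allowbreak issue-4/\allowbreak On-\allowbreak torsion-\allowbreak free-\allowbreak groups-\allowbreak in-\allowbreak o-minimal-\allowbreak structures/\allowbreak 10.1215/\allowbreak ijm/\allowbreak 1258138139.pdf}.

\end{thebibliography}
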